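\title{An exponential bound for minimal graphs over arbitrary domains in a half plane}

\begin{abstract}
Let $D$ be an open subset of the half plane $\{x>0\}$, and let $u$ be a solution of the minimal surface equation in $D$ that is continuous up to the boundary and satisfies $u\le 0$ on $\partial D$. We prove that $u(x,y)\le e^{Mx}+M|y|+M$ with a constant $M$ depending on $u$ and $D$. Nothing is assumed about $\partial D$ or about the connectivity of $D$. In particular, the exponential upper bound known for domains bounded by a Jordan arc holds for every domain in a half plane. Pieces of the catenoid show that exponential growth occurs. The proof bounds the vertical component of the unit normal, a positive superharmonic function on the graph, from below by a Green function, and shows that this Green function decays no faster than that of a half plane.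
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Points of the plane are written $q=(x,y)$, with $|q|=\sqrt{x^2+y^2}$, and $z$ is the third coordinate in $\mathbb R^3$. The graph $z=u(x,y)$ over an open set $D$ is a minimal surface exactly when
\begin{equation}\label{eq:mse}
\operatorname{div}\frac{\nabla u}{W}=0\quad\text{in } D,\qquad W=\sqrt{1+|\nabla u|^2}.
\end{equation}
Let $D$ be an unbounded domain and let $u\not\equiv0$ be a solution with $u=0$ on $\partial D$; by this we mean that $u\in C^2(D)\cap C(\overline D)$ and that $u$ vanishes at every finite boundary point. How fast can $u$ grow?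

For the Laplace equation, exponential growth is no limit. The harmonic function $e^{x^2-y^2}\sin 2xy$ is positive in $\{x>0,\ y>0,\ 2xy<\pi\}$, vanishes on the boundary, and is of size $e^{x^2}$ along the curve $4xy=\pi$. Equation \eqref{eq:mse} behaves differently. By \cite[Theorem~1.1]{Growth}, if $D$ lies in a half plane, $\partial D$ is a Jordan arc, and $u>0$ in $D$, then there are positive constants $M$ and $R$ with
\begin{equation}\label{eq:known}
Mr\le\max_{|q|=r}u(q)\le e^{Mr},\qquad r>R .
\end{equation}
Problem~1 of \cite{Growth} asks whether the upper bound survives without the hypothesis on $\partial D$: if $D$ is any unbounded region contained in a half plane and $u\not\equiv0$ solves \eqref{eq:mse} with $u=0$ on $\partial D$, are there positive constants $M$ and $R$, depending on $u$ and $D$, such that $u(q)\le e^{Mr}$ for $q\in D$, $|q|=r>R$? One expects so: where $u$ is much larger than $|q|$, the graph is far above the plane that contains its boundary, and it should not see the holes of $D$. The answer is indeed yes, in a pointwise form.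

\begin{theorem}\label{thm:main}
Let $D\subset\{x>0\}$ be a nonempty open set, not necessarily connected, and let $u\in C^2(D)\cap C(\overline D)$ satisfy \eqref{eq:mse} in $D$ and $u\le0$ on $\partial D$. Then there is $M=M(u,D)<\infty$ such that
\begin{equation}\label{eq:main}
u(x,y)\le e^{Mx}+M|y|+M,\qquad (x,y)\in D .
\end{equation}
\end{theorem}

If only $u\le\beta$ on $\partial D$ for a constant $\beta$, the theorem applies to $u-\beta$.

\begin{corollary}\label{cor:problem}
Let $D$ be a region contained in a half plane and let $u$ solve \eqref{eq:mse} with $u=0$ on $\partial D$. Then there are positive constants $M'$ and $R$ such that $u(q)\le e^{M'r}$ whenever $q\in D$ and $|q|=r>R$.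
\end{corollary}

\begin{proof}
Equation \eqref{eq:mse} is invariant under rigid motions of the plane, so \eqref{eq:main} holds in coordinates $(x',y')$ obtained from $q$ by a rotation followed by a translation by a vector $b$. For $r>R=\max\{1,|b|\}$ we have $x',|y'|\le 2r$, hence $u(q)\le e^{2Mr}+2Mr+M\le 3e^{2Mr}\le e^{(2M+2)r}$.
\end{proof}

\begin{example}[the catenoid; sharpness]\label{ex:catenoid}
For $\lambda>1$ let
\[
D_\lambda=\{x>0,\ \cosh^2x>\lambda^2+y^2\},\qquad u=w-\lambda,\qquad w=\sqrt{\cosh^2x-y^2}.
\]
The graph is a piece of the catenoid $y^2+(z+\lambda)^2=\cosh^2x$. From $u_x=\cosh x\sinh x/w$ and $u_y=-y/w$ we get $W=\cosh^2x/w$ and $\nabla u/W=(\tanh x,-y/\cosh^2x)$, which has zero divergence. Also $u>0$ in $D_\lambda$, $u=0$ on $\partial D_\lambda$, and $u(r,0)=\cosh r-\lambda$. So $e^{Mr}$ cannot be improved to $e^{o(r)}$. The rescaled solutions $a^{-1}u(aq)$ grow like $e^{ar}/(2a)$ along the positive $x$-axis, so no $M$ independent of $u$ and $D$ works.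
\end{example}

\begin{example}[the boundary condition is needed]\label{ex:helicoid}
The function $u=y\tan x$ satisfies $(1+u_y^2)u_{xx}-2u_xu_yu_{xy}+(1+u_x^2)u_{yy}=0$, the expanded form of \eqref{eq:mse}: the first two terms are $\pm2y\sec^4x\tan x$ and $u_{yy}=0$. It is continuous on the closure of $D=\{y>1,\ 0<x<\pi/2-e^{-y^2}\}$. Since $\tan s\le2s$ for $0\le s\le1$, its value at $(\pi/2-2e^{-y^2},y)\in D$ is at least $\frac14ye^{y^2}$.
\end{example}

\section{The idea in a flat model}\label{sec:model}

\subsection*{From growth to the normal}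
Suppose that $|\nabla u|\le u/c$ wherever $u\ge L$. Start at $q=(x,y)$ and move to the left along the horizontal line. The line leaves $D$ within distance $x$, and $u$ falls to $L$ before it does; integrating $|\nabla\log u|\le1/c$ gives $u(q)\le Le^{x/c}$. So exponential growth follows from a gradient bound. On the graph $S$, the vertical component of the upward unit normal is $\nu_3=1/W$, and the gradient bound follows from
\begin{equation}\label{eq:goal}
\nu_3\ge c/z .
\end{equation}
The function $\nu_3$ is positive and superharmonic on $S$, and such a function cannot decay faster than a Green function. Where $u$ is much larger than $|q|$ the graph is nearly vertical: in Example~\ref{ex:catenoid} it is given by $x=\operatorname{arccosh}\sqrt{y^2+w^2}$, which is $O(\log T)$ at distance $T$, so at scale $T$ the surface is close to a vertical half plane. We therefore look at that half plane first.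

\subsection*{The half plane}
Let $f$ be a smooth positive superharmonic function on $H=\{(y,z):z>0\}$. The Green function of $H$ with pole $p=(0,1)$ is
\[
g(y,z)=\frac12\log\frac{y^2+(z+1)^2}{y^2+(z-1)^2}.
\]
On the circle of radius $\frac12$ about $p$ we have $g\le\log5$ and $f\ge m$ for some $m>0$. Since $g$ tends to $0$ at $\partial H$ and at infinity, the minimum principle gives $f\ge(m/\log5)g$ outside the circle, and so
\[
f(0,t)\ge\frac m{\log5}\log\frac{t+1}{t-1}\ge\frac{2m}{\log5}\cdot\frac1t,\qquad t\ge\tfrac32 .
\]
This is \eqref{eq:goal} in the model. The order $1/t$ is attained by the harmonic function $z/(y^2+z^2)$, and on the catenoid of Example~\ref{ex:catenoid} one has exactly $\nu_3=1/W=w/(y^2+w^2)$.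

\subsection*{The same bound without a formula}
On $S$ there is no formula for $g$, so we derive $g(0,2T)\ge c/T$ in a way that can be transported. Let $B$ be the disk of radius $T/4$ about $Q=(0,2T)$, and let $\omega$ be harmonic in $H\setminus B$, equal to $1$ on $B$, and tending to $0$ at $\partial H$ and at infinity.
\begin{enumerate}
\item[(i)] Green's identity and Harnack's inequality give $g(Q)\ge c'\omega(p)$ with $c'$ independent of $T$; see Steps 5 and 6 in Section~\ref{sec:gradient}.
\item[(ii)] On the arc $\{y^2+z^2=T^2,\ z\ge T/2\}$ we have $\omega\ge c''>0$, with $c''$ independent of $T$ because the configuration scales with $T$.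
\item[(iii)] The harmonic polynomial $\psi=z/T+(z^2-y^2)/T^2$ is at most $0$ on $\partial H$. On the half circle of radius $T$ it equals $(2s-1)(s+1)$ with $s=z/T$, so it is at most $2$ there and positive only on the arc in (ii). Hence $\omega\ge\frac12c''\psi$ in the half disk, and $\omega(p)\ge c''/(2T)$.
\end{enumerate}

\subsection*{What has to be added}
The part of $S$ above $z=0$ is not a half plane, and near $z=0$ its topology is arbitrary. Steps (i) and (ii) take place at heights comparable to $T$. There we show that $S$ is a flat vertical sheet near every point with $x\ll T$, and that there is only one such sheet (Sections \ref{sec:geometry} and \ref{sec:sheets}). Step (iii) takes place in the uncontrolled region, but uses only the maximum principle; we correct $\psi$ so that it is subharmonic on every minimal surface and, on the sphere of radius $T$, positive only on the sheet (Section~\ref{sec:barrier}). Section~\ref{sec:green} compares $\nu_3$ with Green functions, Section~\ref{sec:gradient} proves \eqref{eq:goal} in the region where it is needed, and Section~\ref{sec:proof}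 integrates it.

\section{Geometry of the graph}\label{sec:geometry}

From now on $D$ and $u$ are as in Theorem~\ref{thm:main}. By elliptic regularity $u$ is smooth in $D$. A constant is \emph{absolute} if it depends on nothing. Let
\[
S=\{X=(x,y,z):(x,y)\in D,\ z=u(x,y)\},\qquad S^+=S\cap\{z>0\},
\]
with unit normal $\nu=(\nu_1,\nu_2,\nu_3)=(-u_x,-u_y,1)/W$. For functions on $S$, $\nabla$ and $\Delta$ are the gradient and Laplacian of the induced metric. We write $A$ for the second fundamental form, $K=-\frac12|A|^2$ for the Gauss curvature, $B_S(P,\ell)$ for intrinsic balls, and $v^\top=v-(v\cdot\nu)\nu$.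

On a minimal surface the coordinates $x,y,z$ are harmonic. Their gradients are the tangential parts of the coordinate vectors, so $|\nabla x|^2=1-\nu_1^2$, $|\nabla y|^2=1-\nu_2^2$, $|\nabla z|^2=1-\nu_3^2$. With $\Delta f^2=2f\Delta f+2|\nabla f|^2$ this gives, for fixed $Q\in\mathbb R^3$,
\begin{equation}\label{eq:dist}
\Delta|X-Q|^2=4,\qquad \nabla|X-Q|^2=2(X-Q)^\top .
\end{equation}
The components of $\nu$ satisfy the Jacobi equation; in particular
\begin{equation}\label{eq:jacobi}
\Delta\nu_3=-|A|^2\nu_3\le0,\qquad \nu_3=1/W>0 .
\end{equation}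

The boundary condition enters the proof only through the following fact, which holds because $u$ is continuous on $\overline D$ and $u\le0$ on $\partial D$:
\begin{equation}\label{eq:closed}
\text{for } s>0, \text{ the set } \{q\in\overline D:u(q)\ge s\}\text{ is closed in }\mathbb R^2\text{ and contained in } D .
\end{equation}
It says that $S$ has no boundary above the plane $z=0$.

\begin{lemma}\label{lem:closed}
\begin{enumerate}
\item[(a)] If $X_n\in S$ and $X_n\to X$ in $\mathbb R^3$ with $z(X)>0$, then $X\in S$.
\item[(b)] If $P\in S$ and $0<\ell<z(P)$, then $B_S(P,\ell)$ is relatively compact in $S^+$, and $z\ge z(P)-\ell$ on it.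
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The projections $q_n\in D$ converge to $q\in\overline D$ with $u(q)=z(X)>0$, so $q\in D$ by \eqref{eq:closed}. (b) Along a path in $S$ of length at most $\ell$ from $P=(q_P,z(P))$, both $q$ and $z$ move by at most $\ell$. So the ball lies in the graph of $u$ over $\{q\in\overline D:|q-q_P|\le\ell,\ u(q)\ge z(P)-\ell\}$, a compact subset of $D$ by \eqref{eq:closed}.
\end{proof}

Two known estimates are used. A minimal surface $\Sigma\subset\mathbb R^3$ is \emph{two-sided} if it has a global unit normal, and then \emph{stable} if $\int|A|^2\phi^2\le\int|\nabla\phi|^2$ for all $\phi\in C_c^\infty(\Sigma)$.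

\begin{theorem}[Schoen \cite{Schoen}]\label{thm:schoen}
There is an absolute $C_0$ such that if $\Sigma\subset\mathbb R^3$ is a two-sided stable minimal surface and $B_\Sigma(P,\ell)$ is relatively compact in $\Sigma$, then $|A|^2(P)\le C_0/\ell^2$.
\end{theorem}

\begin{theorem}[Cheng--Yau \cite{ChengYau}, local form]\label{thm:cy}
There is an absolute $C_0'$ such that if $B(P,\ell)$ is a relatively compact geodesic ball in a Riemannian surface, $K\ge-\kappa^2$ on it, and $f>0$ is harmonic on it, then $|\nabla\log f|(P)\le C_0'(\ell^{-1}+\kappa)$.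
\end{theorem}

The half plane hypothesis makes $x$ a \emph{positive} harmonic function on $S$. Theorem~\ref{thm:cy} then turns smallness of $x$ into smallness of $|\nabla x|=\sqrt{\nu_2^2+\nu_3^2}$, that is, into closeness of the tangent plane to the $(y,z)$-plane.

\begin{lemma}\label{lem:tilt}
There is an absolute $C_1\ge1$ with $|K|\le C_1/z^2$ and $|\nabla x|\le C_1x/z$ on $S^+$.
\end{lemma}

\begin{proof}
The graph $S$ is two-sided, and it is stable: for $\phi\in C_c^\infty(S)$ write $\phi=\nu_3\psi$; then $|\nabla\phi|^2=\nu_3^2|\nabla\psi|^2+\nabla\nu_3\cdot\nabla(\nu_3\psi^2)$, and by \eqref{eq:jacobi} the last term integrates to $\int|A|^2\phi^2$. Let $P\in S^+$ and $h=z(P)$. Theorem~\ref{thm:schoen} and Lemma~\ref{lem:closed}(b) with $\ell\uparrow h$ give $|K(P)|\le C_0/(2h^2)$. On $B_S(P,h/2)$ we have $z\ge h/2$, hence $K\ge-2C_0/h^2$, and Theorem~\ref{thm:cy} gives $|\nabla\log x|(P)\le C_0'(2+\sqrt{2C_0})/h$.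
\end{proof}

We fix the absolute constants
\[
C_2=e^{72C_1},\qquad \eta=\frac1{40C_1C_2}<\frac1{20},\qquad \Lambda=1+\frac2\eta .
\]

\section{Vertical sheets}\label{sec:sheets}

Let $\Pi(X)=(y,z)$. For $T>0$ put
\[
E_T=\{(y,z):|y|\le2T,\ T/10\le z\le4T\},\qquad F_T=\{P\in S:\Pi(P)\in E_T,\ x(P)\le\eta T\}.
\]
The rectangle $E_T$ is convex and has diameter less than $6T$. It is large enough to hold the objects of steps (i) and (ii) of the model (see Figure~\ref{fig:config}), and it stays at height $T/10$, where Lemma~\ref{lem:tilt} reads $|\nabla x|\le10C_1x/T$.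

A \emph{sheet at scale $T$} is the graph $\Sigma=\{x=\varphi(y,z):(y,z)\in E_T\}$ of a smooth function $\varphi:E_T\to(0,T/40]$ such that $\Sigma\subset S$ and $|\nabla x|\le\frac14$ on $\Sigma$. Since $\nu=\pm(1,-D\varphi)/\sqrt{1+|D\varphi|^2}$ and $|\nabla x|^2=1-\nu_1^2$, on a sheet
\begin{equation}\label{eq:sheet}
|\nu_1|\ge\tfrac{\sqrt{15}}4>0.96,\qquad \sqrt{\nu_2^2+\nu_3^2}\le\tfrac14,\qquad |D\varphi|\le\tfrac1{\sqrt{15}}<\tfrac13 .
\end{equation}
Where $\nu_1\ne0$ the map $\Pi|_S$ is a local diffeomorphism. So the part of $\Sigma$ over the interior of $E_T$, which we call the interior of $\Sigma$, is open in $S$.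

\begin{lemma}[existence]\label{lem:exist}
Every $P\in F_T$ lies on a sheet at scale $T$ with $\varphi\le C_2\,x(P)$.
\end{lemma}

\begin{proof}
We continue the local inverse of $\Pi|_S$ along segments from $\zeta_0=\Pi(P)$. The continuation could fail if the surface tilts until $\nu_1=0$ or if it ends; Lemmas \ref{lem:tilt} and \ref{lem:closed} exclude these two events. Call a curve $\Gamma$ in $S$ an \emph{admissible lift} of a curve $\gamma$ in $E_T$ if $\Gamma$ starts at $P$, $\Pi\circ\Gamma=\gamma$, and $|\nabla x|\le\frac12$ along $\Gamma$. Two admissible lifts of $\gamma$ coincide, because the set of parameters where they agree is closed, nonempty, and open by local injectivity of $\Pi|_S$.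

\emph{Segments lift.} Let $\gamma$ be a segment in $E_T$ from $\zeta_0$, parametrized by arc length $\tau\in[0,\ell]$, and let $I$ be the set of $\tau$ such that $\gamma|_{[0,\tau]}$ has an admissible lift. Along such a lift $|\Gamma'|^2=1+|x'|^2$ and $|x'|\le|\nabla x||\Gamma'|\le\frac12|\Gamma'|$, so $|\Gamma'|\le2/\sqrt3$ and $|x'|\le(2/\sqrt3)\,10C_1x/T\le12C_1x/T$. Integrating over a length less than $6T$,
\begin{equation}\label{eq:improved}
x\le C_2\,x(P)\le C_2\eta T=\frac T{40C_1},\qquad |\nabla x|\le\frac{10C_1x}T\le\frac14
\end{equation}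
along $\Gamma$. These inequalities hold at $P$ itself, so $0\in I$. The set $I$ is open in $[0,\ell]$: at the endpoint of a lift $|\nabla x|\le\frac14<\frac12$, and the local inverse of $\Pi|_S$ extends the lift admissibly. It is closed: if $\tau_n\uparrow\tau^*$ with $\tau_n\in I$, the lifts agree and form a Lipschitz curve on $[0,\tau^*)$; its limit point has $z\ge T/10$, so it lies in $S$ by Lemma~\ref{lem:closed}(a), and $|\nabla x|\le\frac14$ there. Hence $I=[0,\ell]$.

\emph{The endpoints form a smooth graph.} For $\zeta\in E_T$ let $\Gamma_\zeta$ be the lift of the segment $[\zeta_0,\zeta]$, and let $s(\zeta)$ be its endpoint. The trace $L$ of $\Gamma_\zeta$ is compact, and $\Pi$ is injective on $L$. Then $\Pi$ is injective on a neighborhood $O$ of $L$ in $S$: otherwise there are $a_n\ne b_n$ in $S$ with $\Pi(a_n)=\Pi(b_n)$, $a_n\to a\in L$, $b_n\to b\in L$; then $a=b$, against local injectivity at $a$. Shrink $O$ so that $|\nabla x|<\frac12$ on it; then $\Pi|_O$ is a diffeomorphism onto an open set containing $[\zeta_0,\zeta]$. For $\zeta'\in E_T$ near $\zeta$ the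 segment $[\zeta_0,\zeta']$ lies in $\Pi(O)$, and its image under $(\Pi|_O)^{-1}$ is an admissible lift, hence equal to $\Gamma_{\zeta'}$. So $s=(\Pi|_O)^{-1}$ near $\zeta$ in $E_T$, and $s(\zeta)=(\varphi(\zeta),\zeta)$ with $\varphi$ smooth. The bounds are \eqref{eq:improved}.
\end{proof}

Steps (ii) and (iii) of the model meet on an arc. On $S$, step (ii) controls $\omega$ only on the sheet through $Q$, while step (iii) needs it on all of $F_T$ at distance $T$ from the origin. So we need to know that there is no second sheet. The reason is a flux count: $\nabla u/W$ is divergence free and has length less than $1$, each sheet needs a flux of almost $4T$, and a thin rectangle along $x=0$ has only one long side through which flux can pass.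

\begin{lemma}[uniqueness]\label{lem:unique}
There is at most one sheet at scale $T$. Hence, if $F_T\ne\emptyset$, all of $F_T$ lies on one sheet.
\end{lemma}

\begin{proof}
Let $\varphi_1,\varphi_2$ define two sheets. The set where $\varphi_1=\varphi_2$ is closed in $E_T$, and open by local injectivity of $\Pi|_S$. So if the sheets differ, they are disjoint. Suppose they are.

Let $\chi$ be smooth and nondecreasing, with $\chi=0$ on $(-\infty,T]$ and $\chi=1$ on $[2T,\infty)$. Let $V=\chi(u)\nabla u/W$ in $D$ and $V=0$ off $D$. By \eqref{eq:closed}, $V$ vanishes outside a closed set contained in $D$, so $V$ is smooth in $\mathbb R^2$; and $V=0$ on the line $x=0$, since $D\subset\{x>0\}$. Moreover $|V|\le1$, and $\operatorname{div}V=\chi'(u)|\nabla u|^2/W\ge0$ in $D$ by \eqref{eq:mse}. On $\mathcal R=[0,T/40]\times[-2T,2T]$ only three sides contribute to the flux, so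
\begin{equation}\label{eq:flux}
\int_{\mathcal R}\operatorname{div}V\,dx\,dy\le4T+2\cdot\frac T{40}=4.05\,T .
\end{equation}
Consider the maps $\Phi_i(y,z)=(\varphi_i(y,z),y)$ on $\{|y|<2T,\ T<z<2T\}$. They take values in $\mathcal R\cap D$, and $u(\Phi_i(y,z))=z$. Hence each $\Phi_i$ is injective, and the two images are disjoint, since a common point $q$ would put $(q,u(q))$ on both sheets. Differentiating in $z$ gives $u_x\,\partial_z\varphi_i=1$, so the Jacobian of $\Phi_i$ has absolute value $1/|u_x|$. On a sheet,
\[
\frac{|\nabla u|^2}{W|u_x|}\ge\frac{|\nabla u|}W=\sqrt{1-\nu_3^2}\ge|\nu_1|\ge0.96 .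
\]
So each image contributes at least $0.96\cdot4T\int_T^{2T}\chi'(z)\,dz=3.84\,T$ to the left side of \eqref{eq:flux}, and $7.68\,T\le4.05\,T$ is false.
\end{proof}

Without the half plane hypothesis the count fails, and so does the conclusion: if the condition $x>0$ is dropped from $D_\lambda$ in Example~\ref{ex:catenoid}, the graph contains the two surfaces $x=\pm\operatorname{arccosh}\sqrt{y^2+(z+\lambda)^2}$.

\section{The barrier}\label{sec:barrier}

On $S$ the polynomial $\psi$ of the model has two defects. First, $\Delta(z^2-y^2)=2(\nu_2^2-\nu_3^2)$ has no sign; adding $x^2$ repairs this. Second, on the sphere $|X|=T$ it can be positive at points with $x$ comparable to $T$, where nothing is known about $S$; subtracting a large multiple of the positive harmonic function $x$ removes these points. Set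
\[
\Psi_T=\frac zT+\frac{z^2+x^2-y^2}{T^2}-\Lambda\frac xT .
\]

\begin{lemma}\label{lem:barrier}
\begin{enumerate}
\item[(a)] $\Psi_T$ is subharmonic on $S$.
\item[(b)] $\Psi_T(X)\le0$ if $z=0$, $x\ge0$ and $|X|\le T$.
\item[(c)] If $|X|=T$ and $x,z\ge0$, then $\Psi_T(X)\le2$; if also $\Psi_T(X)>0$, then $z\ge0.4\,T$ and $x\le\eta T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\Delta(z^2+x^2-y^2)=2(1-\nu_3^2-\nu_1^2+\nu_2^2)=4\nu_2^2\ge0$, and the other terms are harmonic.

For (b) and (c) scale to $T=1$. Since $0\le x\le1$ we have $x^2\le x$, so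
\[
\Psi_1\le z+z^2-y^2-(\Lambda-1)x .
\]
This gives (b) and $\Psi_1\le2$. If $\Psi_1>0$, then $(\Lambda-1)x<z+z^2\le2z$, so $x<\eta z\le\eta$; and $y^2<z+z^2$, so $1=x^2+y^2+z^2<x^2+z+2z^2$. If $z<0.4$, then $z+2z^2<0.72$ and $x^2>0.28$, which contradicts $x\le\eta<\frac1{20}$.
\end{proof}

The price of the term $-\Lambda x/T$ is that $\Psi_T$ is of order $+1/T$ at a fixed point $p$ only if $z(p)>\Lambda x(p)$. If there is no such point, then $u\le\Lambda x\le e^{\Lambda x}$ in $D$ and \eqref{eq:main} holds. So for the rest of the paper we assume that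
\begin{equation}\label{eq:p}
\text{there is } p_0\in D \text{ with } \delta:=u(p_0)-\Lambda x(p_0)>0,
\end{equation}
and we put $p=(p_0,u(p_0))\in S^+$. Let $S_p$ be the component of $S^+$ containing $p$. It is open in $S$ and closed in $S^+$, so by Lemma~\ref{lem:closed}(a)
\begin{equation}\label{eq:Sp}
\text{a limit in } \mathbb R^3 \text{ of points of } S_p \text{ that has } z>0 \text{ lies in } S_p .
\end{equation}
The counterpart of the arc in the model is
\[
N_T=\{P\in S:|P|=T,\ z(P)\ge0.4\,T,\ x(P)\le\eta T\}\subset F_T .
\]

\begin{lemma}[comparison]\label{lem:compare}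
Let $w\ge0$ be continuous on $S_p\cap\{|X|\le T\}$ and harmonic in $S_p\cap\{|X|<T\}$, with $w\ge\Psi_T$ on $N_T\cap S_p$. Then $w\ge\Psi_T$ in $S_p\cap\{|X|<T\}$.
\end{lemma}

\begin{proof}
The set $S_p\cap\{|X|\le T\}$ need not be compact, since its points may accumulate on $z=0$; there (b) of Lemma~\ref{lem:barrier} and the sign of $w$ take over. For $\varepsilon>0$ let $\Theta=\Psi_T+\varepsilon(|X|^2-T^2)/T^2-w$. In $S_p\cap\{|X|<T\}$ it is bounded above and $\Delta\Theta\ge4\varepsilon/T^2>0$ by \eqref{eq:dist}. Suppose $\sup\Theta>0$, and take a maximizing sequence converging in $\mathbb R^3$ to $X_\infty$; then $x,z\ge0$ at $X_\infty$. Since $\Theta\le\Psi_T$, we have $\Psi_T(X_\infty)>0$. So $z(X_\infty)>0$ by Lemma~\ref{lem:barrier}(b), and $X_\infty\in S_p$ by \eqref{eq:Sp}. If $|X_\infty|=T$, then $X_\infty\in N_T\cap S_p$ by Lemma~\ref{lem:barrier}(c), and $\sup\Theta=(\Psi_T-w)(X_\infty)\le0$. If $|X_\infty|<T$, then $\Theta$ has an interior maximum, where $\Delta\Theta\le0$. Both cases are impossible, so $\Theta\le0$. Let $\varepsilon\to0$.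
\end{proof}

\section{Green functions on $S_p$}\label{sec:green}

We recall the potential theory that is needed. A Riemannian surface has local conformal coordinates $\xi$, in which $\Delta$ is a positive multiple of the flat Laplacian; so harmonic, subharmonic and superharmonic functions are those of the $\xi$-plane, and the maximum principles carry over. On a relatively compact open set $\Omega$ with smooth boundary, the Dirichlet problem with smooth data has a solution smooth up to the boundary. A bounded increasing sequence of harmonic functions has a harmonic limit. If $\Omega$ is connected, $p\in\Omega$ and $\xi(p)=0$, the \emph{Green function} of $\Omega$ with pole $p$ is the function $g$ that is positive and harmonic in $\Omega\setminus\{p\}$, zero on $\partial\Omega$, and such that $g+\log|\xi|$ extends harmonically across $p$.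

First, $\inf_{S_p}z=0$. Indeed, the projection $G$ of $S_p$ to the plane is a component of $\{q\in D:u>0\}$, and $G\ne\mathbb R^2$, so there is $q^*\in\partial G$. By continuity $u(q^*)\ge0$. If $u(q^*)>0$, then $q^*\in D$ by \eqref{eq:closed}, and a disk about $q^*$ on which $u>0$ meets $G$, so $q^*\in G$, which is impossible for a boundary point of an open set. Thus $u(q^*)=0$. In particular $S_p$ is not compact.

Fix a conformal coordinate $\xi$ with $\xi(p)=0$, defined on a neighborhood of a closed disk $U_1=\{|\xi|\le1\}\subset S_p$, and let $U_{1/2}=\{|\xi|\le\frac12\}$. Fix smoothly bounded domains $U_1\subset\Omega_1\Subset\Omega_2\Subset\cdots$, relatively compact in $S_p$, with union $S_p$, and let $g_k$ be the Green function of $\Omega_k$ with pole $p$. As in the model, we compare $\nu_3$ with $g_k$ on a small circle about the pole. The point is that $g_k$ must be bounded there uniformly in $k$; this is where the positive harmonic function $z$ with infimum $0$ is used.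

\begin{lemma}\label{lem:green}
There is $c_1>0$ such that $\nu_3\ge c_1g_k$ in $\Omega_k\setminus U_{1/2}$ for all $k$.
\end{lemma}

\begin{proof}
Let $v_k$ be harmonic in $\Omega_k\setminus U_{1/2}$, with $v_k=1$ on $\partial U_{1/2}$ and $v_k=0$ on $\partial\Omega_k$. By the maximum principle $0\le v_k\le v_{k+1}\le1$, so $v_k\uparrow v\le1$ with $v$ harmonic in $S_p\setminus U_{1/2}$. This set is connected: the annulus $U_1\setminus U_{1/2}$ is, and a path from a point outside $U_1$ to $p$ meets $\partial U_1$ before it meets $U_{1/2}$. Let $m=\min_{U_{1/2}}z>0$. The maximum principle gives $z\ge mv_k$ in $\Omega_k\setminus U_{1/2}$, hence $z\ge mv$. If $v\equiv1$, then $z\ge m$ on $S_p$, which contradicts $\inf_{S_p}z=0$. So $v<1$ by the strong maximum principle, and $\theta:=\max_{\partial U_1}v<1$.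

Let $M_k=\max_{\partial U_{1/2}}g_k$. Then $g_k\le M_kv_k$ in $\Omega_k\setminus U_{1/2}$, so $g_k\le\theta M_k$ on $\partial U_1$. The function $g_k+\log|\xi|$ is harmonic in $U_1$ and at most $\theta M_k$ on $\partial U_1$; on $\partial U_{1/2}$ this gives $M_k-\log2\le\theta M_k$, that is, $M_k\le\log2/(1-\theta)$.

Put $c_1=(1-\theta)\min_{U_{1/2}}\nu_3/\log2$. By \eqref{eq:jacobi}, $\nu_3-c_1g_k$ is superharmonic in $\Omega_k\setminus U_{1/2}$, and it is nonnegative on $\partial U_{1/2}$ and on $\partial\Omega_k$.
\end{proof}

\section{The gradient estimate}\label{sec:gradient}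

\begin{proposition}\label{prop:gradient}
Assume \eqref{eq:p}. There are $c>0$ and $t_0<\infty$, depending on $u$, $D$ and $p$, such that
\[
W(q)\le\frac{u(q)}c\quad\text{for every } q\in D \text{ with } u(q)\ge t_0 \text{ and } |q|\le\frac\eta2u(q).
\]
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[->] (-2.5,0) -- (2.5,0) node[right] {$y$};
\draw[->] (0,0) -- (0,4.4) node[above] {$z$};
\draw (-2,0.1) rectangle (2,4);
\node at (1.75,3.75) {$E_T$};
\draw[dashed] (0,2) circle (1.89);
\filldraw[fill=gray!30] (0,2) circle (0.25);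
\fill (0,2) circle (0.03);
\node at (0.45,2.2) {$B$};
\node at (-0.45,2.2) {$Q$};
\draw (1,0) arc (0:180:1);
\draw[very thick] (23.6:1) arc (23.6:156.4:1);
\node at (0.75,1.0) {$N_T$};
\fill (0.3,0.05) circle (0.03) node[below] {$p$};
\node[below] at (1,0) {$T$};
\node[below] at (2,0) {$2T$};
\end{tikzpicture}
\caption{The configuration at scale $T$, projected to the $(y,z)$-plane. Over the rectangle $E_T$ the graph contains a unique nearly vertical sheet close to the plane $x=0$. It carries the point $Q$ at height $2T$, the disk $B$ of radius $T/4$ about $Q$, and the set $N_T$ at distance $T$ from the origin and height at least $0.4\,T$ (thick arc, approximately). The dashed circle of radius $1.89\,T$ about $Q$ encloses $N_T$ and stays inside $E_T$. The fixed pole $p$ lies in the ball of radius $T$, where the graph is not controlled.}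
\label{fig:config}
\end{figure}

\begin{proof}
Let $t_0=\max\{3\max_{U_{1/2}}|X|,\ 4|p|^2/\delta\}$. Let $q$ be as in the statement, $t=u(q)$, $T=t/2$, $Q=(q,t)$; then $|q|\le\eta T\le0.05\,T$ and $z(Q)=2T$. We must show $\nu_3(Q)\ge c/t$. By the choice of $t_0$ we have $|p|<T$, $Q\notin U_{1/2}$, and
\begin{equation}\label{eq:psip}
\Psi_T(p)\ge\frac\delta T-\frac{|p|^2}{T^2}\ge\frac\delta{2T}.
\end{equation}

\emph{Step 1: one sheet, contained in $S_p$, carries $Q$ and $N_T$.} Since $Q\in F_T$ and $N_T\subset F_T$, both lie on the sheet $\Sigma$ of Lemmas \ref{lem:exist} and \ref{lem:unique}. If $N_T\cap S_p$ were empty, Lemma~\ref{lem:compare} with $w=0$ would give $\Psi_T(p)\le0$, against \eqref{eq:psip}. So the connected set $\Sigma\subset S^+$ meets $S_p$, and $\Sigma\subset S_p$.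

\emph{Step 2: the disk $B$ and its potential.} For $X\in\Sigma$ let $d=|\Pi(X)-\Pi(Q)|\le|X-Q|$. By \eqref{eq:sheet} and the convexity of $E_T$, $|(X-Q)\cdot\nu|\le|x-x(Q)|+\frac14d\le(\frac13+\frac14)d$. Hence
\begin{equation}\label{eq:tangent}
|(X-Q)^\top|^2\ge\Big(1-\frac{49}{144}\Big)|X-Q|^2\ge\frac12|X-Q|^2\quad\text{on }\Sigma .
\end{equation}
Let $\Sigma(r)=\{P\in\Sigma:|P-Q|\le r\}$. Points of $\Sigma(1.89\,T)$ have $|y|\le1.94\,T$ and $0.11\,T\le z\le3.89\,T$, so $\Sigma(1.89\,T)$ is a compact subset of the interior of $\Sigma$. Let $B=\Sigma(T/4)$. By \eqref{eq:dist} and \eqref{eq:tangent}, $\partial B$ is a regular level set of $|X-Q|^2$, hence smooth. On $B$ we have $|X|\ge2T-\frac14T>T$, so $B$ is disjoint from $\{|X|\le T\}$ and $p\notin B$.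

The set $Z=S_p\cap\{|X-Q|\le0.4\,T\}$ is compact by \eqref{eq:Sp}, since $z\ge1.6\,T$ on it. From now on $k$ is so large that $\Omega_k$ contains $Z$ and $\Sigma(1.89\,T)$. Let $\omega_k$ be harmonic in $\Omega_k\setminus B$, with $\omega_k=1$ on $B$ and $\omega_k=0$ on $\partial\Omega_k$. By the maximum principle $0\le\omega_k\le\omega_{k+1}\le1$, so $\omega_k\uparrow\omega$ with $\omega$ harmonic in $S_p\setminus B$.

\emph{Step 3: $\omega\ge c_2$ on $N_T$, with $c_2>0$ absolute.} The scaling argument of the model is replaced by an explicit subsolution on the annulus $\mathcal A=\{P\in\Sigma:T/4\le|P-Q|\le1.89\,T\}$. Let $s=|X-Q|^2$ and $a=32/T^2$. By \eqref{eq:dist} and \eqref{eq:tangent},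
\[
\Delta e^{-as}=e^{-as}\big(-4a+4a^2|(X-Q)^\top|^2\big)\ge2a\,e^{-as}(as-2)\ge0\quad\text{on }\mathcal A,
\]
because $as\ge32/16=2$ there. So
\[
f=\frac{e^{-as}-e^{-32(1.89)^2}}{e^{-2}-e^{-32(1.89)^2}}
\]
is subharmonic on $\mathcal A$, equals $1=\omega_k$ where $|P-Q|=T/4$, and equals $0\le\omega_k$ where $|P-Q|=1.89\,T$. The boundary of $\mathcal A$ in $S$ lies in these two sets, so $\omega\ge\omega_k\ge f$ on $\mathcal A$. Let $P\in N_T$. The three terms of $P\cdot Q$ are at least $0$, $-T\cdot0.05\,T$ and $0.4\,T\cdot2T$, so $P\cdot Q\ge0.75\,T^2$ and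
\[
|P-Q|^2\le T^2-1.5\,T^2+4.0025\,T^2=3.5025\,T^2<(1.88\,T)^2 .
\]
Also $|P-Q|\ge|Q|-|P|\ge T$. So $P\in\mathcal A$, and $\omega(P)\ge c_2$, the value of $f$ at $|P-Q|=1.88\,T$.

\emph{Step 4: the potential at the pole.} By Step 3 and Lemma~\ref{lem:barrier}(c), $w=2\omega/c_2\ge2\ge\Psi_T$ on $N_T$, and $w$ is harmonic near each point of $S_p\cap\{|X|\le T\}$. Lemma~\ref{lem:compare} and \eqref{eq:psip} give
\begin{equation}\label{eq:omegap}
\omega(p)\ge\frac{c_2}2\Psi_T(p)\ge\frac{c_2\delta}{4T}.
\end{equation}

\emph{Step 5: Green's identity gives $\omega_k(p)\le3\max_Bg_k$.} So far we have a function with source near $Q$ evaluated at $p$; we need the function with source at $p$ evaluated at $Q$. Let $n$ be the outward unit normal of $\Omega_k\setminus B$, which on $\partial B$ points into $B$. Apply Green's second identity to $g_k$ and $\omega_k$ on $\Omega_k\setminus B$ with the disk $|\xi|<\varepsilon$ removed. Both functions vanish on $\partial\Omega_k$, and as $\varepsilon\to0$ the small circle contributes $-2\pi\omega_k(p)$. Thus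
\[
2\pi\omega_k(p)=\int_{\partial B}\big(g_k\,\partial_n\omega_k-\omega_k\,\partial_ng_k\big)=\int_{\partial B}g_k\,\partial_n\omega_k\le\max_Bg_k\int_{\partial B}\partial_n\omega_k .
\]
The second equality holds because $\omega_k=1$ on $\partial B$ and $\int_{\partial B}\partial_ng_k=0$, as $g_k$ is harmonic near $B$. The inequality holds because $\partial_n\omega_k\ge0$ on $\partial B$, where $\omega_k$ attains its maximum.

It remains to bound the flux. For every Lipschitz $\psi$ with $\psi=1$ on $\partial B$ and $\psi=0$ on $\partial\Omega_k$, the divergence theorem gives $\int_{\partial B}\partial_n\omega_k=\int_{\Omega_k\setminus B}\nabla\psi\cdot\nabla\omega_k$. With $\psi=\omega_k$ the flux equals the energy $\mathcal E=\int|\nabla\omega_k|^2$; with general $\psi$ the Cauchy--Schwarz inequality gives $\mathcal E\le\int|\nabla\psi|^2$. Take $\psi=\min\{1,(2-4|X-Q|/T)^+\}$ on $\Sigma$ and $\psi=0$ elsewhere. It is supported in $\Sigma(T/2)$, which projects into a disk of radius $T/2$ and so has area at most $\frac\pi4T^2\sqrt{1+\frac19}$; and $|\nabla\psi|\le4/T$.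 Hence $\mathcal E\le4\pi\sqrt{10}/3\le6\pi$.

\emph{Step 6: Harnack's inequality gives $\max_Bg_k\le C_4\,g_k(Q)$, with $C_4$ absolute.} Let $P'\in\Sigma(0.3\,T)$. Since $z(P')\ge1.7\,T$, the ball $B_S(P',T/10)$ is relatively compact in $S^+$ by Lemma~\ref{lem:closed}(b). It is connected, contains $P'\in S_p$, and lies in $\{|X-Q|\le0.4\,T\}$; so it lies in $Z\subset\Omega_k$. On $Z$ we have $z\ge1.6\,T$, so $p\notin Z$, and $|K|\le C_1/T^2$ by Lemma~\ref{lem:tilt}. Theorem~\ref{thm:cy} applied to $g_k$ gives $|\nabla\log g_k|(P')\le C_3/T$ with $C_3=C_0'(10+\sqrt{C_1})$. A point $P''\in B$ is joined to $Q$ by the curve in $\Sigma$ over the segment from $\Pi(Q)$ to $\Pi(P'')$. This curve has length at most $\frac14T\sqrt{10}/3\le0.3\,T$, so it stays in $\Sigma(0.3\,T)$. Integrating along it gives the claim with $C_4=e^{0.3\,C_3}$.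

\emph{Step 7: conclusion.} Since $Q\in\Omega_k\setminus U_{1/2}$, Lemma~\ref{lem:green} and Steps 6 and 5 give
\[
\nu_3(Q)\ge c_1g_k(Q)\ge\frac{c_1}{C_4}\max_Bg_k\ge\frac{c_1}{3C_4}\,\omega_k(p).
\]
Let $k\to\infty$ and use \eqref{eq:omegap}: $\nu_3(Q)\ge c_1c_2\delta/(12C_4T)=c/t$ with $c=c_1c_2\delta/(6C_4)$, which does not depend on $q$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The case $u\le\Lambda x$ was settled in Section~\ref{sec:barrier}, so we assume \eqref{eq:p} and take $c$ and $t_0$ from Proposition~\ref{prop:gradient}.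

\emph{Step 1: integration along horizontal lines.} We claim that
\begin{equation}\label{eq:line}
u(q)\le L\,e^{x/c},\qquad L=\max\{t_0,\ 2|q|/\eta\},\qquad q=(x,y)\in D .
\end{equation}
Let $u(q)>L$, as otherwise there is nothing to prove. Put $q_s=(x-s,y)$, and let $s^*$ be the supremum of those $s\in[0,x]$ such that $q_{s'}\in D$ and $u(q_{s'})>L$ for all $s'\in[0,s]$. Then $q_{s^*}\in\overline D$ and $u(q_{s^*})\ge L>0$, so $q_{s^*}\in D$ by \eqref{eq:closed}. Since $D\subset\{x>0\}$ we have $s^*<x$, and then $u(q_{s^*})=L$ by the maximality of $s^*$. For $0\le s\le s^*$ we have $u(q_s)\ge L\ge t_0$ and $|q_s|\le|q|\le\frac\eta2L\le\frac\eta2u(q_s)$. By Proposition~\ref{prop:gradient}, $|\frac d{ds}\log u(q_s)|\le W/u\le1/c$ on $[0,s^*]$, and \eqref{eq:line} follows.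

For $|q|=r$, \eqref{eq:line} is already an exponential bound in $r$. It is weaker than \eqref{eq:main}, because $|y|$ appears as a factor of $e^{x/c}$. To remove the factor we move along a sheet, at constant height, to a point with $y=0$; this increases $x$ by at most an absolute factor.

\emph{Step 2: the pointwise bound.} Let $q=(x,y)\in D$ with $t=u(q)>0$, and put $T=t/2$, $P=(q,t)$. If $|y|>2T$, then $u(q)<|y|$. If $x>\eta T$, then $u(q)<2x/\eta\le e^{2x/\eta}$. In the remaining case $\Pi(P)=(y,2T)\in E_T$ and $P\in F_T$. Let $x=\varphi(y,z)$ be the sheet of Lemma~\ref{lem:exist} through $P$, and let $x_0=\varphi(0,2T)$. Then $(x_0,0)\in D$, $u(x_0,0)=t$ and $x_0\le C_2x$. By \eqref{eq:line} at $(x_0,0)$,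
\[
u(q)=t\le\max\{t_0,\ 2C_2x/\eta\}\,e^{C_2x/c}.
\]
Put $\alpha=t_0+2C_2/\eta$ and $\mu=C_2/c$. For $x\le1$ the right side is at most $\alpha e^\mu$, and for $x\ge1$ it is at most $\alpha xe^{\mu x}\le e^{(\alpha+\mu)x}$. Since $\alpha\ge2/\eta\ge1$, all cases are covered by \eqref{eq:main} with $M=\max\{\alpha+\mu,\ \alpha e^\mu\}$. \qed

\begin{thebibliography}{9}

\bibitem{ChengYau}
Cheng and Yau, 1975.

\bibitem{Growth}
\emph{Growth of solutions to the minimal surface equation over domains in a half plane},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak cag/\allowbreak 2005/\allowbreak 0013/\allowbreak 0005/\allowbreak CAG-2005-0013-0005-a011.pdf}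

\bibitem{Schoen}
Schoen, 1983.

\end{thebibliography}
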